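\title{Strongly Koszul semigroups have quadratic Gr\"obner bases}


\begin{abstract}
We show that the defining ideal of every strongly Koszul homogeneous semigroup has a Gr\"obner basis of quadrics. Any linear functional that is injective on the minimal generators orders the variables, and the resulting degree reverse lexicographic order has the required property. The proof is a short exchange argument: if no pair of atoms in a factorization can be replaced by a more spread-out pair, then no atom that divides the sum lies beyond the extreme atoms of the factorization. We also show that the normal forms majorize all other factorizations, that the initial ideal does not change when the order of the variables is reversed, and that it is given by explicit weights obtained from strictly convex functions.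
\end{abstract}

\section{The question and the answer}

Let $K$ be a field. A \emph{homogeneous $K$-algebra} is a graded $K$-algebra $R=\bigoplus_{i\ge 0}R_i$ with $R_0=K$ that is generated by finitely many elements of degree $1$. Let $\mathfrak m$ be its graded maximal ideal. The algebra $R$ is \emph{Koszul} if $K=R/\mathfrak m$ has a linear resolution over $R$. It is \emph{strongly Koszul} if $\mathfrak m$ has a minimal system of homogeneous generators $x_1,\dots,x_n$ such that for all $i_1<\dots<i_{k+1}$ the colon ideal
\[
(x_{i_1},\dots,x_{i_k}):x_{i_{k+1}}
\]
is generated by a subsequence of $x_1,\dots,x_n$. For the variables of a polynomial ring this colon ideal is just $(x_{i_1},\dots,x_{i_k})$. Strong Koszulness asks that colon ideals among the generators, though they may grow, never leave the finite family of ideals generated by some of the $x_i$.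

We study this condition for semigroup rings. A finitely generated subsemigroup $S\subset\mathbb N^m$ containing $0$ is \emph{homogeneous} if its minimal generators $s_1,\dots,s_n$ have the same value under some linear form that is positive on $S\setminus\{0\}$. The semigroup ring $K[S]$ is spanned by the monomials $t^s$, $s\in S$; it is a homogeneous $K$-algebra when each $t^{s_i}$ has degree $1$. Its defining ideal $I_S$ is the kernel of
\[
T=K[x_1,\dots,x_n]\longrightarrow K[S],\qquad x_i\longmapsto t^{s_i}.
\]
We call $S$ \emph{strongly Koszul} if $K[S]$ is strongly Koszul with respect to $t^{s_1},\dots,t^{s_n}$. By Proposition~\ref{prop:exchange} below, this depends neither on $K$ nor on the numbering of the generators.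

It is known that $K[S]$ is Koszul if it is strongly Koszul, and also if $I_S$ has a Gr\"obner basis of quadrics; and that if $K[S]$ is Koszul, then $I_S$ is generated by quadrics. So there are two sufficient conditions for Koszulness, and it is natural to ask whether one implies the other. The following question is posed in \cite{SK}: \emph{does the defining ideal of a strongly Koszul semigroup have a Gr\"obner basis of quadrics?}

One may guess that it does. As we recall in Section~\ref{sec:exchange}, strong Koszulness of $S$ is an exchange property in degree two: if two distinct generators divide $s$, then some element of degree two is divisible by both and divides $s$. A quadratic Gr\"obner basis is also a statement about degree two: a factorization of $s$ that is not in normal form contains a pair that is not in normal form. The difficulty is that an exchange has no preferred direction. It replaces one pair of generators by another and says nothing about which pair is smaller in a given monomial order. Indeed, for an arbitrary ordering of the variables the reverse lexicographic order can fail to be quadratic (Proposition~\ref{prop:nonlinear}). What makes the argument work is an order that comes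 from an \emph{additive} function on $S$.

Let $\ell:\mathbb Z^m\to\mathbb R$ be a homomorphism that is injective on $\{s_1,\dots,s_n\}$. Such $\ell$ exist: take $\ell(z)=\langle\xi,z\rangle$ with $\xi\in\mathbb R^m$ outside the finitely many hyperplanes $(s_i-s_j)^\perp$, $i\ne j$. Number the generators so that $\ell(s_1)<\dots<\ell(s_n)$, and let $<_\ell$ be the degree reverse lexicographic order on $T$ with $x_1>\dots>x_n$. Thus, for distinct monomials $m,m'$ of the same degree, $m<_\ell m'$ if and only if the smallest variable whose exponents in $m$ and $m'$ differ has the larger exponent in $m$. The smallest variable belongs to the generator with the \emph{largest} $\ell$-value.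

\begin{theorem}\label{thm:main}
Let $S$ be a strongly Koszul homogeneous semigroup, and let $\ell$ be a homomorphism $\mathbb Z^m\to\mathbb R$ that is injective on the minimal generators of $S$. Then, over every field $K$, the ideal $\operatorname{in}_{<_\ell}(I_S)$ is generated by monomials of degree $2$. In particular, $I_S$ has a Gr\"obner basis of quadrics with respect to $<_\ell$.
\end{theorem}

Here $\operatorname{in}_<(I)$ is the ideal generated by the leading monomials of the nonzero elements of $I$, and a finite subset of $I$ is a Gr\"obner basis if its leading monomials generate $\operatorname{in}_<(I)$. Since $I_S$ is homogeneous, monomials of degree $2$ in $\operatorname{in}_{<_\ell}(I_S)$ are leading monomials of quadrics in $I_S$; this gives the last sentence of the theorem.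

Sections~\ref{sec:exchange}--\ref{sec:proof} prove the theorem. Section~\ref{sec:more} describes the Gr\"obner basis and its normal forms further (Theorem~\ref{thm:more}). Section~\ref{sec:limits} shows that the variables cannot be ordered arbitrarily and that the converse of Theorem~\ref{thm:main} fails.

\section{The exchange property}\label{sec:exchange}

We call the minimal generators of $S$ \emph{atoms} and write $X$ for the set of atoms. Scale the linear form in the definition so that it is $1$ on atoms, and write $\deg$ for it. Then $\deg$ is additive, every factorization of an element of degree $k$ into atoms has exactly $k$ atoms, and the elements of degree $1$ are exactly the atoms. For $a,s\in S$ we write $a\mid s$ if $s-a\in S$. If $a+y\mid a+s$, then $y\mid s$; we call this \emph{cancellation}.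

The equivalence of (i) and (ii) below is known. We include a short proof and add the form (E) in which we use it.

\begin{proposition}\label{prop:exchange}
The following are equivalent.
\begin{enumerate}
\item[(i)] $S$ is strongly Koszul.
\item[(ii)] For all atoms $u\neq v$ the ideal $(t^u)\cap(t^v)$ of $K[S]$ is generated in degree $2$.
\item[(E)] If $u\ne v$ are atoms with $u\mid s$ and $v\mid s$, then there is $d\in S$ of degree $2$ with $u\mid d$, $v\mid d$ and $d\mid s$.
\end{enumerate}
In particular, whether $S$ is strongly Koszul depends neither on $K$ nor on the numbering of the atoms.
\end{proposition}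

\begin{proof}
(i)$\Rightarrow$(ii). The intersection is symmetric in $u$ and $v$, so we may assume that $u$ precedes $v$ in the numbering. Then $(t^u):t^v$ is generated by elements of degree $1$. Since $K[S]$ is a domain, multiplication by $t^v$ maps $(t^u):t^v$ isomorphically onto $(t^u)\cap(t^v)$, which is therefore generated in degree $2$.

(ii)$\Rightarrow$(E). The ideal $(t^u)\cap(t^v)$ is spanned by the $t^s$ with $u\mid s$ and $v\mid s$. Its component of degree $2$ is spanned by such $t^d$ with $\deg d=2$, and by (ii) the ideal is spanned by the multiples $t^{d+s'}$ of these. So every $t^s$ in it is such a multiple, that is, $d\mid s$ for a suitable $d$.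

(E)$\Rightarrow$(i). The $t^u$, $u\in X$, are a minimal system of generators of $\mathfrak m$. Let $I$ be generated by $t^{u_1},\dots,t^{u_k}$ for distinct atoms $u_p$, and let $v$ be a further atom. Multiplication by $t^v$ maps distinct monomials to distinct monomials, so $I:t^v$ is spanned by the $t^s$ with $u_p\mid s+v$ for some $p$. (For $k=0$ it is $0$.) For such $s$, (E) applied to $s+v$ and the atoms $u_p\ne v$ gives $d=v+w$, $w$ an atom, with $u_p\mid v+w$ and $v+w\mid s+v$. The first relation says $t^w\in I:t^v$, and the second gives $w\mid s$. Hence $I:t^v$ is generated by the $t^w$, $w\in X$, that it contains.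

The last claim holds because (E) involves neither $K$ nor a numbering.
\end{proof}

\section{Initial ideals and greedy factorizations}\label{sec:fibers}

We identify a monomial $x_{i_1}\cdots x_{i_r}$ of $T$ with the multiset of atoms $s_{i_1},\dots,s_{i_r}$, and for an atom $a=s_i$ we write $x_a$ for $x_i$. The \emph{fiber} of $s\in S$ is the set of monomials that map to $t^s$, that is, the set of factorizations of $s$ into atoms. It is finite and nonempty, and all its monomials have degree $\deg s$.

\begin{lemma}\label{lem:fiber}
For every monomial order $<$, the ideal $\operatorname{in}_<(I_S)$ is spanned by the monomials that are not the smallest in their fiber. It contains no variable.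
\end{lemma}

\begin{proof}
Leading monomials of nonzero elements of an ideal are closed under multiplication by monomials, so they span the initial ideal. Let $0\ne f\in I_S$ have leading monomial $m$. The image of $f$ in $K[S]$ is zero, so for each $s$ the coefficients of $f$ over the fiber of $s$ sum to $0$. If $m$ were the smallest monomial of its fiber, every other monomial of that fiber would be larger than $m$ and hence would not occur in $f$, and the coefficient of $m$ would be $0$, a contradiction. Conversely, if $m$ is not the smallest monomial $m'$ of its fiber, then $m-m'\in I_S$ has leading monomial $m$. Finally, the fiber of an atom has only one element.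
\end{proof}

We now take the order $<_\ell$ of Section~1. The smallest monomial of the fiber of $s$ is called the \emph{$\ell$-standard factorization} of $s$. By Lemma~\ref{lem:fiber}, sub-multisets of $\ell$-standard factorizations are $\ell$-standard: a divisor of a monomial outside an ideal lies outside the ideal. Theorem~\ref{thm:main} is the assertion that a factorization is already $\ell$-standard if all its pairs are.

On a fiber, the smallest monomial for $<_\ell$ is found greedily: take out the atom with the largest $\ell$-value that divides $s$, and repeat with what is left. Precisely, for atoms $a_1,\dots,a_r$ with $\ell(a_1)\ge\dots\ge\ell(a_r)$: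
\begin{equation}\label{eq:greedy}
\begin{minipage}{0.8\textwidth}
$a_1,\dots,a_r$ is $\ell$-standard if and only if, for each $i$, $a_i$ is the atom with largest $\ell$-value that divides $a_i+\dots+a_r$.
\end{minipage}
\end{equation}
To see this, let $a_1,\dots,a_r$ be the greedy factorization of $s$; it has nonincreasing $\ell$-values. Let $b_1,\dots,b_r$ with $\ell(b_1)\ge\dots\ge\ell(b_r)$ be a different factorization of $s$, and let $i$ be the first index with $a_i\ne b_i$. By cancellation $b_i\mid a_i+\dots+a_r$, so $\ell(b_i)<\ell(a_i)$. Hence all variables smaller than $x_{a_i}$ have the same exponent in both monomials, and $x_{a_i}$ has the larger exponent in the first, so $x_{a_1}\cdots x_{a_r}<_\ell x_{b_1}\cdots x_{b_r}$. Thus the greedy factorization is the smallest monomial of the fiber.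

\section{From pairs to multisets}\label{sec:key}

We have to compare pairs with whole factorizations. Among the atoms dividing an element $d$ of degree $2$, the one with the largest and the one with the smallest $\ell$-value determine each other, since their sum is $d$. This suggests a condition that is symmetric between large and small.

\begin{definition}
A multiset of atoms $a_1,\dots,a_r$ with $\ell(a_1)\ge\dots\ge\ell(a_r)$ is \emph{pairwise extremal} if for all $i<j$ every atom $w\mid a_i+a_j$ satisfies $\ell(a_j)\le\ell(w)\le\ell(a_i)$.
\end{definition}

The property passes to sub-multisets, and it does not change when $\ell$ is replaced by $-\ell$ and the numbering is reversed.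

\begin{example}\label{ex:cubic}
Let $S=\{(m,r)\in\mathbb N^2:0\le m\le 3r\}$. Its atoms are $(i,1)$, $0\le i\le 3$, which we denote by $i$; take $\ell(m,r)=m$. A pair $i\ge j$ with $i\le 2$ and $j\ge 1$ is not extremal, because $i+1$ divides the sum. A pair with $i=3$ or $j=0$ is extremal: if $i=3$, then every atom $w$ with complementary atom $w'$ satisfies $w\le 3$ and $w=3+j-w'\ge j$; the case $j=0$ follows in the same way from $w\ge0$ and $w=i-w'\le i$. So the pairwise extremal multisets consist of copies of $3$ and of $0$ and at most one further atom. These are exactly the greedy factorizations: the greedy procedure for $(m,r)$ takes out $3$ as long as the remaining first coordinate is at least $3$, then the remainder, then copies of $0$, and $(m,r)$ has only one factorization of the stated form. Hence $\operatorname{in}_{<_\ell}(I_S)=(x_1^2,x_1x_2,x_2^2)$, where here $x_i$ belongs to the atom $i$.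
\end{example}

In general we must show that if no pair of $a_1,\dots,a_r$ can be spread out, then no atom with $\ell$-value outside the interval $[\ell(a_r),\ell(a_1)]$ divides the sum. This is not a formal consequence of the definition.

\begin{example}
Let $S$ be generated by $(i,1)$, $i\in\{0,1,3\}$, again denoted by $i$, with $\ell(m,r)=m$. Since $1+1$ is the only factorization of $(2,2)$, the multiset $1,1,1$ is pairwise extremal. But $1+1+1=0+0+3$, so $0$ and $3$ divide its sum. Of course (E) fails: the only degree-two element divisible by $0$ and $1$ is $(1,2)$, because $\{0,1,3\}\cap\{1,2,4\}=\{1\}$, and $(3,3)-(1,2)=(2,1)\notin S$.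
\end{example}

\paragraph{The idea.} Let $u$ and $v$ be the atoms of largest and of smallest $\ell$-value that divide $s=a_1+\dots+a_r$, and suppose that $\ell(u)>\ell(a_1)$. The natural move is to exchange $u$ with the atom $a_r$ at the opposite end: by (E) there are atoms $y,z$ with $a_r+y=u+z\mid s$. After cancellation of $a_r$, the atom $y$ divides a shorter pairwise extremal sum, so induction bounds $\ell(y)$, and we shall find $\ell(u)+\ell(z)<\ell(a_1)+\ell(a_r)$. This is not yet a contradiction. It says that the excess of $u$ over $a_1$ is more than paid for at the other end: $z$ lies below $a_r$. So an atom that is too small divides $s$ as well, and we can play the same move from that end, exchanging $v$ with $a_1$. The two exchanges compare $\ell(u)+\ell(v)$ with $\ell(a_1)+\ell(a_r)$ and give opposite answers.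

Each exchange involves an extreme atom of $s$, so we record the weaker hypothesis that is needed:
\begin{enumerate}
\item[(E$_\ell$)] If $u$ is the atom of largest or of smallest $\ell$-value among the atoms dividing $s$, and $v\ne u$ is an atom dividing $s$, then there is $d\in S$ of degree $2$ with $u\mid d$, $v\mid d$ and $d\mid s$.
\end{enumerate}
It is symmetric under $\ell\mapsto-\ell$, and (E) implies (E$_\ell$) for every $\ell$.

\begin{lemma}\label{lem:key}
Assume \textup{(E$_\ell$)}. Let $a_1,\dots,a_r$, $r\ge 1$, with $\ell(a_1)\ge\dots\ge\ell(a_r)$, be pairwise extremal, and let $s=a_1+\dots+a_r$. Then every atom $w\mid s$ satisfies $\ell(a_r)\le\ell(w)\le\ell(a_1)$.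
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=1$ the only atom dividing $s$ is $a_1$, and for $r=2$ the claim is the hypothesis. Let $r\ge 3$, and let $u$ and $v$ be the atoms dividing $s$ with the largest and the smallest $\ell$-value. Suppose that the claim fails. Replacing $\ell$ by $-\ell$ and reversing the numbering if necessary, we may assume $\ell(u)>\ell(a_1)$.

\emph{First exchange.} Since $\ell(u)>\ell(a_1)\ge\ell(a_r)$, we have $u\ne a_r$. By (E$_\ell$) there are atoms $y,z$ with $a_r+y=u+z\mid s$. Cancelling $a_r$ gives $y\mid a_1+\dots+a_{r-1}$. By induction $\ell(y)\le\ell(a_1)$. If $y=a_1$, then $u\mid a_1+a_r$, and pairwise extremality gives $\ell(u)\le\ell(a_1)$, a contradiction. So $y\ne a_1$ and, since $\ell$ is injective on $X$, $\ell(y)<\ell(a_1)$. Since $z\mid s$, we have $\ell(v)\le\ell(z)$, and hence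
\begin{equation}\label{eq:one}
\ell(u)+\ell(v)\le\ell(u)+\ell(z)=\ell(a_r)+\ell(y)<\ell(a_1)+\ell(a_r).
\end{equation}

\emph{Second exchange.} From \eqref{eq:one} and $\ell(u)>\ell(a_1)$ we get $\ell(v)<\ell(a_r)\le\ell(a_1)$, so $v\ne a_1$. By (E$_\ell$) there are atoms $y',z'$ with $a_1+y'=v+z'\mid s$. Cancelling $a_1$ gives $y'\mid a_2+\dots+a_r$, so $\ell(y')\ge\ell(a_r)$ by induction. Since $z'\mid s$, we have $\ell(z')\le\ell(u)$, and hence
\[
\ell(u)+\ell(v)\ge\ell(z')+\ell(v)=\ell(a_1)+\ell(y')\ge\ell(a_1)+\ell(a_r).
\]
This contradicts \eqref{eq:one}.
\end{proof}

Additivity of $\ell$ enters when $\ell$ is evaluated on the two equations $a_r+y=u+z$ and $a_1+y'=v+z'$. Homogeneity enters because the complements $y,z,y',z'$ are again atoms.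

\section{Proof of the theorem}\label{sec:proof}

\begin{proposition}\label{prop:equiv}
Assume \textup{(E$_\ell$)}. For a multiset $a_1,\dots,a_r$ of atoms the following are equivalent.
\begin{enumerate}
\item[(a)] It is $\ell$-standard.
\item[(b)] Each pair $a_i,a_j$ with $i<j$ is $\ell$-standard.
\item[(c)] It is pairwise extremal.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\ell(a_1)\ge\dots\ge\ell(a_r)$. We have seen (a)$\Rightarrow$(b) in Section~\ref{sec:fibers}.

(b)$\Rightarrow$(c). Let $i<j$ and let $w\mid a_i+a_j$ be an atom. Then $w'=a_i+a_j-w$ is also an atom. By \eqref{eq:greedy}, $a_i$ is the atom of largest $\ell$-value dividing $a_i+a_j$, so $\ell(w),\ell(w')\le\ell(a_i)$. By additivity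
\[
\ell(w)=\ell(a_i)+\ell(a_j)-\ell(w')\ge\ell(a_j).
\]

(c)$\Rightarrow$(a). For each $i$ the multiset $a_i,\dots,a_r$ is pairwise extremal. By Lemma~\ref{lem:key}, every atom dividing $a_i+\dots+a_r$ has $\ell$-value at most $\ell(a_i)$. By \eqref{eq:greedy} the multiset is $\ell$-standard.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:exchange}, (E) and hence (E$_\ell$) holds. Let $m$ be a monomial that is divisible by no monomial of degree $2$ in $\operatorname{in}_{<_\ell}(I_S)$. By Lemma~\ref{lem:fiber} every pair of atoms in $m$ is $\ell$-standard, so $m$ is $\ell$-standard by Proposition~\ref{prop:equiv}, that is, $m\notin\operatorname{in}_{<_\ell}(I_S)$. Hence every monomial of $\operatorname{in}_{<_\ell}(I_S)$ is divisible by one of degree $2$ in $\operatorname{in}_{<_\ell}(I_S)$.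
\end{proof}

\section{The Gr\"obner basis and its normal forms}\label{sec:more}

The symmetry of pairwise extremality under $\ell\mapsto-\ell$ has further consequences: greedy factorizations from above and from below coincide, and they are the most spread-out factorizations. Recall that a vector $(p_1\ge\dots\ge p_r)$ of real numbers \emph{majorizes} $(q_1\ge\dots\ge q_r)$ if $p_1+\dots+p_k\ge q_1+\dots+q_k$ for all $k$, with equality for $k=r$. For $\omega\in\mathbb R^n$ and $f\in T$ let $\operatorname{in}_\omega(f)$ be the sum of the terms of $f$ with largest $\omega$-weight, and let $\operatorname{in}_\omega(I_S)$ be the ideal generated by the $\operatorname{in}_\omega(f)$, $f\in I_S$.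

\begin{theorem}\label{thm:more}
Let $S$ be strongly Koszul, let $\ell:\mathbb Z^m\to\mathbb R$ be a homomorphism that is injective on $X$, and let $\ell(s_1)<\dots<\ell(s_n)$.
\begin{enumerate}
\item[(1)] The reduced Gr\"obner basis of $I_S$ for $<_\ell$ consists of the binomials $x_ax_b-x_cx_d$, where $x_cx_d$ is the $\ell$-standard factorization of an element of degree $2$ and $x_ax_b$ runs over the other monomials of its fiber.
\item[(2)] $\operatorname{in}_{<_\ell}(I_S)=\operatorname{in}_{<_{-\ell}}(I_S)$. That is, the reverse lexicographic orders with $x_1>\dots>x_n$ and with $x_n>\dots>x_1$ give the same initial ideal.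
\item[(3)] Let $a_1,\dots,a_r$ with $\ell(a_1)\ge\dots\ge\ell(a_r)$ be the $\ell$-standard factorization of $s$. Every $y\mid s$ with $\deg y=k$ satisfies $\ell(y)\le\ell(a_1+\dots+a_k)$, with equality only for $y=a_1+\dots+a_k$. Hence, for every factorization $b_1,\dots,b_r$ of $s$, the vector of the $\ell(a_i)$ majorizes the vector of the $\ell(b_i)$ arranged in nonincreasing order.
\item[(4)] For every strictly convex $\varphi:\mathbb R\to\mathbb R$, the weight vector $\omega_i=-\varphi(\ell(s_i))$ satisfies $\operatorname{in}_\omega(I_S)=\operatorname{in}_{<_\ell}(I_S)$.
\item[(5)] Theorem~\ref{thm:main} and parts (1)--(4) remain true if, instead of strong Koszulness, $S$ is only assumed to satisfy \textup{(E$_\ell$)}.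
\end{enumerate}
\end{theorem}

\begin{proof}
(1) By Lemma~\ref{lem:fiber} the monomials of degree $2$ in $\operatorname{in}_{<_\ell}(I_S)$ are the nonstandard ones. They generate this ideal by Theorem~\ref{thm:main}, and each is a minimal generator, since the ideal contains no variable. The listed binomials have these leading monomials, with coefficient $1$, and their other terms are standard, that is, outside the initial ideal.

(2) By Proposition~\ref{prop:equiv} a monomial is $\ell$-standard if and only if it is pairwise extremal. The latter property, and (E$_\ell$), are the same for $-\ell$. So the $\ell$-standard and the $(-\ell)$-standard monomials coincide, and so do their complements, which span the two initial ideals.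

(3) Among the finitely many $y\mid s$ with $\deg y=k$, choose one with $\ell(y)$ maximal. Let $b_1,\dots,b_k$ and $c_1,\dots,c_{r-k}$ be the $\ell$-standard factorizations of $y$ and $s-y$. We show that together they form a pairwise extremal multiset. For two $b$'s or two $c$'s, Proposition~\ref{prop:equiv} applies. For a mixed pair $b_i,c_j$, let $w$ be the atom of largest $\ell$-value dividing $b_i+c_j$, and let $w'=b_i+c_j-w$. Then $\ell(w)\ge\ell(b_i)$. From
\[
s=(y-b_i+w)+\bigl(w'+(s-y-c_j)\bigr)
\]
we see that $y-b_i+w$ has degree $k$ and divides $s$. By the choice of $y$ we get $\ell(w)\le\ell(b_i)$, so $w=b_i$. Thus $b_i$ is the atom of largest $\ell$-value dividing $b_i+c_j$, and therefore its complement $c_j$ is the one of smallest $\ell$-value. In particular $\ell(b_i)\ge\ell(c_j)$, and the pair is extremal.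

By Proposition~\ref{prop:equiv} the union of the $b_i$ and the $c_j$ is the $\ell$-standard factorization of $s$. Since all $\ell(b_i)\ge\ell(c_j)$ and $\ell$ is injective on $X$, the $b_i$ are $a_1,\dots,a_k$ and $y=a_1+\dots+a_k$. So every maximizing $y$ equals $a_1+\dots+a_k$, which is the first claim.

For the second claim, let now $b_1,\dots,b_r$ be any factorization of $s$, arranged so that the $\ell$-values are nonincreasing, and apply the first claim to $y=b_1+\dots+b_k$ for each $k$. For $k=r$ both sums are $\ell(s)$.

(4) We first recall the strict form of Karamata's inequality: if $p=(p_1\ge\dots\ge p_r)$ majorizes $q=(q_1\ge\dots\ge q_r)$ and $p\neq q$, then $\sum\varphi(p_i)>\sum\varphi(q_i)$. Indeed, let $g_i$ be the right derivative of $\varphi$ at $q_i$. Then $g_1\ge\dots\ge g_r$, and $\varphi(p_i)-\varphi(q_i)\ge g_i(p_i-q_i)$ with strict inequality if $p_i\ne q_i$. With $D_k=\sum_{i\le k}(p_i-q_i)\ge0$ and $D_r=0$, summation by parts gives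
\[
\sum_i\bigl(\varphi(p_i)-\varphi(q_i)\bigr)>\sum_i g_i(p_i-q_i)=\sum_{k<r}(g_k-g_{k+1})D_k\ge0 .
\]

Now let $m\neq m'$ be monomials in one fiber with $m'$ standard. By (3) the sorted $\ell$-values of $m'$ majorize those of $m$, and the two vectors differ because $\ell$ is injective on $X$. So $\sum\varphi(\ell(\cdot))$ is strictly larger for $m'$, that is, $\omega(m)>\omega(m')$: \emph{in each fiber the standard monomial has strictly the smallest weight}. Hence $m=\operatorname{in}_\omega(m-m')$ for every nonstandard $m$, and $\operatorname{in}_{<_\ell}(I_S)\subseteq\operatorname{in}_\omega(I_S)$. Conversely, let $0\ne f\in I_S$ and write $f=\sum_s f_s$, where $f_s$ collects the terms in the fiber of $s$. The coefficients of each $f_s$ sum to $0$, so each nonzero $f_s$ has at least two terms, and $\operatorname{in}_\omega(f_s)$ contains no standard monomial. Since $\operatorname{in}_\omega(f)$ is a sum of some of the $\operatorname{in}_\omega(f_s)$, it is a combination of nonstandard monomials and lies in $\operatorname{in}_{<_\ell}(I_S)$.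

(5) The proofs use strong Koszulness only through Lemma~\ref{lem:key} and Proposition~\ref{prop:equiv}, which assume only (E$_\ell$).
\end{proof}

For instance, $\varphi(\tau)=\tau^2$ in the proof of part (4) shows that the $\ell$-standard factorization of $s$ is the unique factorization that maximizes $\sum\ell(a_i)^2$.

\section{Limits of the theorem}\label{sec:limits}

\subsection*{The order of the variables matters}

\begin{proposition}\label{prop:nonlinear}
Let $S$ be the semigroup of Example~\ref{ex:cubic}, and let $x_i$ be the variable of the atom $i$, $0\le i\le3$. Then $S$ is strongly Koszul, but for the degree reverse lexicographic order with $x_0<x_2<x_1<x_3$ the initial ideal of $I_S$ has a minimal generator of degree $3$.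
\end{proposition}

\begin{proof}
To verify (E), let $i<j$ be atoms dividing $s=(m,r)$. An element $d=(m',2)$ is divisible by $i$ and $j$ if and only if $j\le m'\le i+3$, and then it divides $s$ if and only if $r\ge2$ and $0\le m-m'\le 3(r-2)$. So we need an integer $m'$ with
\[
\max(j,\,m-3r+6)\le m'\le\min(i+3,\,m),\qquad\text{and } r\ge 2.
\]
Two distinct atoms divide $s$, so $r\ge2$, which also gives $m-3r+6\le m$. Further, $j\le 3\le i+3$. Since $j\mid s$, we have $j\le m$. Since $i\mid s$, we have $m-i\le3(r-1)$, that is, $m-3r+6\le i+3$. So $m'$ exists.

The fiber of $(4,2)$ is $\{x_2^2,x_1x_3\}$. Its smallest element is $x_2^2$, because $x_2$ is smaller than $x_1$ and $x_3$. By Lemma~\ref{lem:fiber}, $x_2^2\notin\operatorname{in}(I_S)$. But $x_2^3-x_0x_3^2\in I_S$, and its leading monomial is $x_2^3$, since $x_0$ is the smallest variable. The only divisor of degree $2$ of $x_2^3$ is $x_2^2$, so $x_2^3$ is a minimal generator.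
\end{proof}

This order does not contradict Theorem~\ref{thm:main}: a homomorphism $\ell$ has values $\alpha i+\beta$ on the atoms $i$, so if it is injective on them, it orders them as $0,1,2,3$ or in reverse. The step that breaks down is (b)$\Rightarrow$(c) in Proposition~\ref{prop:equiv}. In the order of the proposition the pair $2,2$ is standard, although both atoms of the other factorization $1+3$ lie on the same side of $2$. Additivity of $\ell$ excludes exactly this.

\subsection*{The converse fails}

\begin{proposition}
Let $S$ be generated by $(i,1)$, $i\in\{0,2,3,4\}$. For every $\ell$ injective on the atoms, $I_S$ has a Gr\"obner basis of quadrics with respect to $<_\ell$, but $S$ is not strongly Koszul.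
\end{proposition}

\begin{proof}
We write $i$ for the atom $(i,1)$, and $x,y,z,w$ for the variables of $0,2,3,4$. As $\ell$ takes the value $\alpha i+\beta$ on $i$, with $\alpha\ne0$, it orders the atoms as $0,2,3,4$ or in reverse.

The relations $2+2=0+4$ and $3+3=2+4$ give $y^2-xw,\ z^2-yw\in I_S$. If $\alpha>0$, then $w$ is the smallest variable, and the leading monomials are $y^2$ and $z^2$. If $\alpha<0$, then $x<y<z<w$. In this case $xw<_\ell y^2$ because of $x$, and $yw<_\ell z^2$ because of $y$, so the leading monomials are again $y^2$ and $z^2$.

The monomials outside $(y^2,z^2)$ are $x^pw^qy^\epsilon z^\delta$ with $\epsilon,\delta\in\{0,1\}$, and such a monomial maps to the monomial $t^s$ with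
\[
s=(4q+2\epsilon+3\delta,\ p+q+\epsilon+\delta).
\]
The first coordinate modulo $4$ is $0,2,3,1$ for $(\epsilon,\delta)=(0,0),(1,0),(0,1),(1,1)$. So $s$ determines $(\epsilon,\delta)$, then $q$, then $p$, and these monomials lie in distinct fibers. The smallest monomial of each fiber is outside $\operatorname{in}_{<_\ell}(I_S)\supseteq(y^2,z^2)$. So a monomial outside $(y^2,z^2)$ is the only such monomial of its fiber and hence the smallest. Therefore $\operatorname{in}_{<_\ell}(I_S)=(y^2,z^2)$, and the two quadrics form a Gr\"obner basis.

Finally, consider $(8,3)=0+4+4=2+3+3$. It is divisible by $0$ and by $3$. The only element of degree $2$ divisible by both is $(3,2)$, since $\{0,2,3,4\}\cap\{3,5,6,7\}=\{3\}$. But $(8,3)-(3,2)=(5,1)\notin S$. So (E) fails, and $S$ is not strongly Koszul by Proposition~\ref{prop:exchange}. (As $0$ has the smallest or the largest $\ell$-value of all atoms, this pair also violates (E$_\ell$).)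
\end{proof}

\begin{thebibliography}{9}
\bibitem{SK} \emph{Strongly Koszul Algebras}, \texttt{https://mscand.dk/article/download/14287/12284/33708}.
\end{thebibliography}

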